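\title{A finitely generated simple group whose group algebras are not strongly prime}

\begin{abstract}
A ring is strongly prime if every nonzero two-sided ideal contains a finite subset whose right annihilator is zero. If a group algebra $KG$ is strongly prime, then $G$ has no nontrivial locally finite normal subgroup. We show that the converse fails over every field, even for finitely generated simple groups. The tool is a criterion: if $L$ is a locally finite subgroup of $G$ and the module $K[G/L]$ is not faithful, then $KG$ is not strongly prime. We apply it to the group of automorphisms of the trivalent plane tree that preserve the cyclic orientation at all but finitely many vertices, and to a simple subgroup of finite index in that group. All proofs are self-contained.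
\end{abstract}

\section{Introduction}

Rings are associative with identity. The \emph{right annihilator} of a subset $F$ of a ring $R$ is $\{r\in R: Fr=0\}$. A ring is \emph{prime} if every nonzero two-sided ideal has zero right annihilator. Following Handelman and Lawrence, $R$ is called (right) \emph{strongly prime} if every nonzero two-sided ideal $I$ contains a \emph{finite} subset $F$ whose right annihilator is zero. So a strongly prime ring is a prime ring in which finitely many elements of each ideal already witness primeness. Domains are strongly prime (take $F=\{a\}$ with $0\ne a\in I$), and so are simple rings (take $F=\{1\}$). For the group algebra $KG$ of a group $G$ over a field $K$, the involution induced by $g\mapsto g^{-1}$ shows that the left and the right versions of the definition agree.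

When is $KG$ strongly prime? The evident source of annihilators in $KG$ is a finite subgroup $M\le G$: the element
\[
\widehat M=\sum_{m\in M}m
\]
is nonzero and satisfies $(1-m)\widehat M=0$ for all $m\in M$. If $M\neq1$ is normal, then $\widehat M$ is central, so it is annihilated by the whole ideal generated by the elements $1-m$, and $KG$ is not even prime. Recall that a group is \emph{locally finite} if each of its finite subsets generates a finite subgroup. If $G$ has a normal subgroup $L\ne1$ that is only locally finite, there is no element $\widehat L$, but a finite subset of the ideal generated by the elements $1-l$ involves only finitely many elements of $L$, and these lie in a finite subgroup $M$. This leads to the known necessary condition: if $KG$ is strongly prime, then $G$ has no nontrivial locally finite normal subgroup (Corollary~\ref{cor:normal} below).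

Finite subgroups that are far from normal need not do any harm.

\begin{example}\label{ex:dihedral}
Let $K$ be a field and $G=\langle t,s\mid s^2=1,\ sts=t^{-1}\rangle$ the infinite dihedral group. Then $KG=A\oplus As$, where $A=K[t,t^{-1}]$ is a commutative domain. Let $I$ be a nonzero ideal and $0\ne\alpha=a+bs\in I$ with $a,b\in A$. If $b=0$, then $0\neq a\in I\cap A$. If $b\neq0$, then $st=t^{-1}s$ gives $(t\alpha-\alpha t)s=(t-t^{-1})b$, a nonzero element of $I\cap A$. A nonzero $c\in A$ has zero right annihilator, because $c(a'+b's)=0$ forces $ca'=cb'=0$. So $KG$ is strongly prime, although $(1-s)(1+s)=0$.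
\end{example}

An ideal of $KG$ is invariant under conjugation by $G$. One might therefore expect that the finite subgroups responsible for the failure of strong primeness always assemble into a normal subgroup, and that the necessary condition is sufficient. This is the following question, posed in \cite{mqr}.

\begin{quote}
\emph{Let $K$ be a field and $G$ a group with no nontrivial locally finite normal subgroup. Is $KG$ strongly prime?}
\end{quote}

The answer is no, and one group serves for all fields. Let $T$ be the tree in which every vertex has three neighbors, with a cyclic orientation of the three neighbors fixed at each vertex, as in a drawing of $T$ in the plane.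

\begin{theorem}\label{thm:main}
Let $G$ be the group of automorphisms of $T$ that preserve the cyclic orientation at all but finitely many vertices. Every nontrivial normal subgroup of $G$ contains an element of infinite order, so $G$ has no nontrivial locally finite normal subgroup. For every nonzero ring $K$, and in particular for every field $K$, the group ring $KG$ is not strongly prime.
\end{theorem}

\begin{theorem}\label{thm:simple}
The group $G$ of Theorem~\ref{thm:main} is finitely generated and has a subgroup $S$ of index at most $8$ that is a finitely generated infinite simple group. For every nonzero ring $K$, the group ring $KS$ is not strongly prime.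
\end{theorem}

A finitely generated infinite group is not locally finite, so the only locally finite normal subgroup of $S$ is $1$. The necessary condition is thus not sufficient over any field, even for finitely generated simple groups. Both theorems rest on a criterion in which the locally finite subgroup is not required to be normal.

\begin{theorem}\label{thm:criterion}
Let $K$ be a ring and $G$ a group. If $G$ has a locally finite subgroup $L$ such that the left $KG$-module $K[G/L]$ is not faithful, then $KG$ is not strongly prime.
\end{theorem}

We do not claim a converse to Theorem~\ref{thm:criterion}. The group $G$ is essentially one of A.~Le~Boudec's groups with almost prescribed local action, but nothing about those groups is used here.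

Section~\ref{sec:criterion} proves the criterion and translates it into a condition on permutation groups. Section~\ref{sec:group} sets up $G$, Section~\ref{sec:normal} proves Theorem~\ref{thm:main}, and Section~\ref{sec:simple} proves Theorem~\ref{thm:simple}.

\subsection*{Conventions}
For a ring $K$, the group ring $KG$ is the free $K$-module on $G$ with $(ka)(k'b)=(kk')(ab)$. If $G$ acts on a set $X$, then $K[X]$ is the free $K$-module on $X$ with the left $KG$-action $(ka)(k'x)=(kk')(ax)$. A left module is \emph{faithful} if $0$ is the only ring element that annihilates it. We write $G/L$ for the set of cosets $gL$, $G_v$ for the stabilizer of a point $v$, $[a,b]=aba^{-1}b^{-1}$, and $\triangle$ for symmetric difference. The \emph{support} $\operatorname{supp}h$ of a permutation $h$ is the set of points that it moves. Permutations with disjoint supports commute.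

\section{Annihilators of permutation modules}\label{sec:criterion}

The group $G$ acts faithfully on the set $G/L$ exactly when $L$ contains no nontrivial normal subgroup of $G$. The point of Theorem~\ref{thm:criterion} is that the \emph{ring} $KG$ may act unfaithfully on $K[G/L]$ even then. Here is a small case.

\begin{example}\label{ex:s4}
Let $G=S_4$ act on $\{1,2,3,4\}$, let $L$ be the stabilizer of $4$, and let $K\neq 0$. The action is faithful, so $L$ contains no nontrivial normal subgroup of $G$. The coset $gL$ is the set $C_i=\{g': g'(4)=i\}$ with $i=g(4)$, and $g\widehat L=\widehat{C_i}$ is the sum of its elements; moreover $h\widehat{C_i}=\widehat{C_{h(i)}}$. Put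
\[
\alpha=(1-(12))(1-(34))=1-(12)-(34)+(12)(34)\neq0 .
\]
Then $\alpha\widehat{C_1}=\widehat{C_1}-\widehat{C_2}-\widehat{C_1}+\widehat{C_2}=0$ and $\alpha\widehat{C_4}=\widehat{C_4}-\widehat{C_4}-\widehat{C_3}+\widehat{C_3}=0$, and the computations for $C_2$ and $C_3$ are these two with the indices $1,2$ and $3,4$ exchanged. Hence $\alpha g\widehat L=0$ for every $g\in G$: the whole ideal generated by $\alpha$ annihilates $\widehat L$, although $\widehat L$ is not central.
\end{example}

In the example, $gL\mapsto g\widehat L$ identifies $K[G/L]$ with the left ideal $KG\,\widehat L$, so that the annihilator of the module kills $\widehat L$. For infinite $L$ this element is not available. The definition of strong primeness, however, tests only one finite subset $F$ at a time, and for each $F$ a finite subgroup of $L$ can stand in for $L$.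

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
The annihilator $I=\{\alpha\in KG:\alpha\,K[G/L]=0\}$ is a two-sided ideal, and $I\neq0$ by hypothesis; in particular $K\ne0$. Let $F\subset I$ be finite. Choose a finite set $E\subset G$ such that every element of $F$ is a $K$-linear combination of elements of $E$. The set $\{a^{-1}b: a,b\in E,\ aL=bL\}$ is a finite subset of $L$. As $L$ is locally finite, it generates a finite subgroup $M$, and $\widehat M\neq0$.

Let $f=\sum_{a\in E}f_a\,a\in F$. Applying $f$ to the basis element $L$ of $K[G/L]$ and collecting terms by cosets $C$, we get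
\[
0=f\cdot L=\sum_{C}\Bigl(\sum_{a\in E\cap C}f_a\Bigr)C,
\]
so $\sum_{a\in E\cap C}f_a=0$ for each coset $C$. If $a,b\in E\cap C$, then $a^{-1}b\in M$ and so $b\widehat M=a(a^{-1}b)\widehat M=a\widehat M$. Choosing $a_C\in E\cap C$ for each coset $C$ that meets $E$, we obtain
\[
f\widehat M=\sum_{C}\Bigl(\sum_{a\in E\cap C}f_a\Bigr)a_C\widehat M=0 .
\]
Thus $F\widehat M=0$ with $\widehat M\ne0$. No finite subset of the nonzero ideal $I$ has zero right annihilator.
\end{proof}

Local finiteness is used once, to make $M$ finite, and it cannot be dropped: for a field $K$ and $G=L=\mathbb Z$, the module $K[G/L]=K$ is not faithful, while $KG$ is a domain. Nor can unfaithfulness be dropped, as $L=\langle s\rangle$ in Example~\ref{ex:dihedral} shows.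

\begin{corollary}\label{cor:normal}
If $G$ has a nontrivial locally finite normal subgroup $L$, then $KG$ is not strongly prime for any nonzero ring $K$.
\end{corollary}

\begin{proof}
Let $1\ne l\in L$. For $g\in G$ we have $lgL=g(g^{-1}lg)L=gL$, so $1-l\neq0$ annihilates $K[G/L]$.
\end{proof}

The next corollary is Example~\ref{ex:s4} in general form.

\begin{corollary}\label{cor:supports}
Let $G$ act faithfully on a set $X$. Suppose that $G_v$ is locally finite for some $v\in X$, and that $h_1,h_2\in G\setminus\{1\}$ have disjoint supports in $X$. Then $KG$ is not strongly prime for any nonzero ring $K$. More precisely, the ideal generated by $\alpha=(1-h_1)(1-h_2)$ is nonzero and contains no finite subset with zero right annihilator.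
\end{corollary}

\begin{proof}
Since the action is faithful, the supports are nonempty and $h_1,h_2$ commute in $G$. The elements $1,h_1,h_2,h_1h_2$ have the four different supports $\emptyset$, $\operatorname{supp}h_1$, $\operatorname{supp}h_2$, $\operatorname{supp}h_1\cup\operatorname{supp}h_2$, so they are distinct, and
\[
\alpha=(1-h_1)(1-h_2)=(1-h_2)(1-h_1)=1-h_1-h_2+h_1h_2\neq0 .
\]
Let $L=G_v$ and identify $G/L$ with the orbit $Gv$. Each point $x$ of the orbit is fixed by $h_1$ or by $h_2$, so $(1-h_1)x=0$ or $(1-h_2)x=0$, and in both cases $\alpha x=0$. Since $\alpha$ commutes with $K$, it annihilates $K[G/L]$. So $\alpha$ and the ideal it generates lie in the ideal $I$ of the proof of Theorem~\ref{thm:criterion}.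
\end{proof}

To answer the question we therefore look for a permutation group with three properties: a locally finite point stabilizer, two nontrivial elements with disjoint supports, and no nontrivial locally finite normal subgroup. The third property rules out elements such as the transpositions of Example~\ref{ex:s4}. Indeed, the elements of finite support form a normal subgroup, and it is locally finite because finitely many of them generate a group that acts faithfully on the finite union of their supports. So we need a set that splits into two infinite parts on which the group can act independently. A tree cut at an edge is such a set.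

\section{The oriented tree and the group $G$}\label{sec:group}

\subsection*{Half-trees}
Let $V$ be the vertex set of $T$, let $N(z)$ be the set of the three neighbors of $z\in V$, and let $[x,z]$ be the geodesic, that is, the unique shortest path, from $x$ to $z$. For adjacent vertices $x,y$, the \emph{half-tree} $H(x,y)$ is the set of vertices closer to $y$ than to $x$; equivalently, $z\in H(x,y)$ if and only if $y\in[x,z]$. Removing the edge $\{x,y\}$ from $T$ leaves two components, $H(x,y)$ and $H(y,x)$. Thus a half-tree is connected, the complement of $H(x,y)$ is $H(y,x)$, and $\{x,y\}$ is the only edge leaving $H(x,y)$. We have $gH(x,y)=H(gx,gy)$ for $g\in\operatorname{Aut}T$, and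
\begin{equation}\label{eq:split}
H(x,y)=\{y\}\sqcup H(y,z)\sqcup H(y,z')\qquad\text{if } N(y)=\{x,z,z'\}.
\end{equation}

\subsection*{The defect set}
The orientation at $z$ is a $3$-cycle $o_z$ on $N(z)$. An automorphism $g$ maps $N(z)$ onto $N(gz)$, so $go_zg^{-1}$ is a $3$-cycle on $N(gz)$. A set of three elements has exactly two $3$-cycles, and they are inverse to each other. Hence $go_zg^{-1}=o_{gz}^{\varepsilon(g,z)}$ with $\varepsilon(g,z)=\pm1$. The \emph{defect set} of $g$ is the set of vertices at which $g$ reverses the orientation:
\[
D(g)=\{z\in V:\varepsilon(g,z)=-1\}.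
\]
From $gh\,o_z\,h^{-1}g^{-1}=g\,o_{hz}^{\varepsilon(h,z)}g^{-1}$ we get $\varepsilon(gh,z)=\varepsilon(g,hz)\,\varepsilon(h,z)$. So $z\in D(gh)$ if and only if exactly one of $z\in D(h)$ and $hz\in D(g)$ holds. This is the first of the formulas
\begin{equation}\label{eq:cocycle}
D(gh)=D(h)\,\triangle\,h^{-1}D(g),\qquad D(g^{-1})=gD(g),
\end{equation}
and the second follows from $\emptyset=D(g^{-1}g)=D(g)\,\triangle\,g^{-1}D(g^{-1})$. By \eqref{eq:cocycle},
\[
G=\{g\in\operatorname{Aut}T: D(g)\text{ is finite}\}\qquad\text{and}\qquad \Gamma=\{g\in\operatorname{Aut}T: D(g)=\emptyset\}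
\]
are groups, and $\Gamma\le G$. The group $G$ is the group of Theorem~\ref{thm:main}.

\subsection*{Orientation-preserving automorphisms}
The group $\Gamma$ is rigid, and it is also large enough to move any half-tree to any other. A \emph{directed edge} is an ordered pair of adjacent vertices.

\begin{lemma}\label{lem:regular}
For directed edges $(x,y)$ and $(x',y')$ there is exactly one $\gamma\in\Gamma$ with $\gamma x=x'$ and $\gamma y=y'$. In particular, an element of $\Gamma$ that fixes two adjacent vertices is the identity.
\end{lemma}

\begin{proof}
Let $A_n$ be the set of vertices at distance at most $n$ from $\{x,y\}$. For $z$ at distance $n\ge1$ let $z^-$ be its unique neighbor at distance $n-1$, and put $x^-=y$, $y^-=x$. The two other neighbors of $z$, namely $o_zz^-$ and $o_z^2z^-$, are at distance $n+1$, and each vertex at distance $n+1$ arises in this way from exactly one $z$. Every edge has the form $\{z,z^-\}$. Use the same notation, with $A_n'$, for $\{x',y'\}$.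

An automorphism $\gamma$ lies in $\Gamma$ if and only if $\gamma o_z=o_{\gamma z}\gamma$ on $N(z)$ for all $z$, and this implies
\begin{equation}\label{eq:forced}
\gamma(o_zz^-)=o_{\gamma z}(\gamma z^-),\qquad \gamma(o_z^2z^-)=o_{\gamma z}^2(\gamma z^-).
\end{equation}
So $\gamma$ on $A_{n+1}$ is determined by $\gamma$ on $A_n$, which proves uniqueness. For existence, suppose that $\gamma:A_n\to A_n'$ is a bijection that preserves the distance to the edge and satisfies $\gamma(z^-)=(\gamma z)^-$; this holds for $n=0$. For $z$ at distance $n$, define $\gamma$ on the two outer neighbors of $z$ by \eqref{eq:forced}. They are mapped bijectively onto the two outer neighbors of $\gamma z$, so the extension $A_{n+1}\to A'_{n+1}$ has the same properties. The union of these maps is a bijection of $V$ that maps the edges $\{z,z^-\}$ onto the edges $\{z',z'^-\}$, hence an automorphism. By \eqref{eq:forced}, $\gamma(o_z^kz^-)=o_{\gamma z}^k(\gamma z^-)$ for $k=0,1,2$; since both cycles have order $3$, this gives $\gamma o_z=o_{\gamma z}\gamma$ on $N(z)$.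
\end{proof}

The same construction, applied to two systems of orientations on $T$, produces an automorphism that carries one system to the other. So $G$ does not depend on the chosen orientations, up to conjugacy in $\operatorname{Aut}T$.

The group $\Gamma$ has finite vertex stabilizers, but Corollary~\ref{cor:supports} does not apply to it. A nontrivial element of $\Gamma$ fixes at most one vertex, since an element fixing two vertices fixes the geodesic between them; so any two supports meet. Allowing finitely many defects creates elements with small support, and the next lemma shows that the stabilizers, no longer finite, remain locally finite.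

\begin{lemma}\label{lem:stabilizer}
For each $v\in V$, the stabilizer $G_v$ is locally finite.
\end{lemma}

\begin{proof}
Let $B_n$ be the ball of radius $n$ about $v$, and let $G_{v,n}=\{g\in G_v: D(g)\subset B_n\}$. Elements of $G_v$ preserve $B_n$, so $G_{v,n}$ is a subgroup by \eqref{eq:cocycle}. Since defect sets of elements of $G$ are finite, $G_v$ is the increasing union of the $G_{v,n}$, and every finite subset of $G_v$ lies in one of them. It suffices to show that $G_{v,n}$ is finite.

Suppose that $g\in G_{v,n}$ fixes $B_m$ pointwise for some $m\ge n+1$. Let $w$ be at distance $m$ from $v$ and let $u$ be the neighbor of $w$ nearer to $v$. Then $g$ fixes $w$ and $u$, and $w\notin D(g)$, so $go_w=o_wg$ on $N(w)$. Hence $g(o_w^ku)=o_w^k(gu)=o_w^ku$, and $g$ fixes $N(w)$ pointwise. So $g$ fixes $B_{m+1}$ pointwise, and by induction $g=1$. The restriction map $G_{v,n}\to\operatorname{Sym}(B_{n+1})$ is therefore injective, and $B_{n+1}$ is finite.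
\end{proof}

\subsection*{Rotations and swaps}
Let $w\in V$ and $u\in N(w)$. By Lemma~\ref{lem:regular} there is a unique $r_w\in\Gamma$ with $r_ww=w$ and $r_wu=o_wu$. It commutes with $o_w$ on $N(w)$, so $r_w(o_w^ku)=o_w^{k+1}u$: it acts on $N(w)$ as $o_w$. By uniqueness $r_w$ does not depend on $u$, and $r_w^3=1$ because $r_w^3$ fixes $w$ and $u$. We call $r_w$ the \emph{rotation} about $w$.

The simplest elements outside $\Gamma$ have one defect. Write $v_1=o_wu$ and $v_2=o_w^2u$, so that $V$ is the disjoint union of $\{w\}$, $H(w,u)$, $H(w,v_1)$, $H(w,v_2)$, and $r_wH(w,v_1)=H(w,v_2)$. The \emph{swap} $s_{w,u}$ \emph{at} $w$ is defined by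
\[
s_{w,u}=\begin{cases}
\text{the identity}&\text{on }H(w,u)\cup\{w\},\\
r_w&\text{on }H(w,v_1),\\
r_w^{-1}&\text{on }H(w,v_2).
\end{cases}
\]
It interchanges $H(w,v_1)$ and $H(w,v_2)$, and its square is the identity. Each of the three sets $H(w,a)\cup\{w\}$, $a\in N(w)$, is mapped by one of the automorphisms $1,r_w,r_w^{-1}$, because these fix $w$. Every edge lies in one of the three sets, so $s_{w,u}$ is an automorphism. If $z\neq w$, then $\{z\}\cup N(z)$ lies in one of the three sets, so $z\notin D(s_{w,u})$. On $N(w)$ the swap acts as the transposition of $v_1$ and $v_2$, which conjugates $o_w$ to $o_w^{-1}$. With \eqref{eq:split} we obtain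
\begin{equation}\label{eq:swap}
s_{w,u}^2=1,\qquad D(s_{w,u})=\{w\},\qquad \operatorname{supp}s_{w,u}=H(u,w)\setminus\{w\}.
\end{equation}
In particular $s_{w,u}\in G$. Figure~\ref{fig:swaps} shows the swaps at the two ends of an edge.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[fill=gray!20] (-2,1) -- (-4.4,1.75) -- (-4.4,0.25) -- cycle;
\draw[fill=gray!20] (-2,-1) -- (-4.4,-0.25) -- (-4.4,-1.75) -- cycle;
\draw[fill=gray!20] (2,1) -- (4.4,1.75) -- (4.4,0.25) -- cycle;
\draw[fill=gray!20] (2,-1) -- (4.4,-0.25) -- (4.4,-1.75) -- cycle;
\draw (-2,1) -- (-1,0) -- (1,0) -- (2,1);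
\draw (-2,-1) -- (-1,0);
\draw (2,-1) -- (1,0);
\fill (-1,0) circle (2pt) node[above right] {$x$};
\fill (1,0) circle (2pt) node[above left] {$y$};
\fill (-2,1) circle (2pt) node[above right] {$w$};
\fill (-2,-1) circle (2pt) node[below right] {$w'$};
\fill (2,1) circle (2pt) node[above left] {$z$};
\fill (2,-1) circle (2pt) node[below left] {$z'$};
\node at (-3.65,1) {\small $H(x,w)$};
\node at (-3.65,-1) {\small $H(x,w')$};
\node at (3.65,1) {\small $H(y,z)$};
\node at (3.65,-1) {\small $H(y,z')$};
\draw[<->] (-4.6,1) to[bend right=40] node[left] {$s_{x,y}$} (-4.6,-1);
\draw[<->] (4.6,1) to[bend left=40] node[right] {$s_{y,x}$} (4.6,-1);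
\end{tikzpicture}
\caption{The swaps at the two ends of an edge $\{x,y\}$ of the trivalent tree. Each shaded triangle is a half-tree. The swap $s_{x,y}$ interchanges the two triangles on the left, fixes all other vertices, and reverses the cyclic orientation only at $x$; the swap $s_{y,x}$ does the same on the right, at $y$. Every vertex is fixed by at least one of the two swaps.}
\label{fig:swaps}
\end{figure}

\begin{remark}\label{rem:autT}
Lemma~\ref{lem:stabilizer} fails for $\operatorname{Aut}T$, so the finiteness of $D(g)$ is needed. With the notation above, let $s=s_{w,u}$ and let $a$ have order $m$ and support in $H(w,v_1)$. Then $sas$ has support in $H(w,v_2)$, so $(sa)^2=(sas)a$ has order $m$, while odd powers of $sa$ interchange $v_1$ and $v_2$. So $sa$ has order $2m$ and support in $H(u,w)$. By induction from $a=1$, every half-tree contains the support of an element of order $2^k$ for each $k$. Take pairwise disjoint half-trees $H_1,H_2,\dots$ branching off a ray that starts at $v$, and elements $a_k$ of order $2^k$ with support in $H_k$. The automorphism that equals $a_k$ on $H_k$ and is the identity elsewhere fixes $v$ and has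 infinite order.
\end{remark}

\section{Normal subgroups of $G$}\label{sec:normal}

An automorphism $c$ that maps a half-tree $H$ properly into itself has infinite order: the chain $H\supsetneq cH\supsetneq c^2H\supsetneq\cdots$ never returns to $H$. We want such an element in a given normal subgroup $N\neq1$. A nontrivial $a\in N$ may well have finite order, but it does at least move some half-tree $H$ into the complement of $H$. A suitable conjugate of $a$ then moves the complement into $H$, and the product contracts $H$.

\begin{lemma}\label{lem:displace}
If $1\ne a\in\operatorname{Aut}T$, there is a half-tree $H=H(x,y)$ with $aH\cap H=\emptyset$ and $x\notin aH$.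
\end{lemma}

\begin{proof}
Choose $x$ with $ax\ne x$. Exactly one neighbor $y$ of $x$ lies on $[x,ax]$. Since $N(ax)=aN(x)$, exactly one neighbor $y$ of $x$ has $ay\in[ax,x]$. As $x$ has three neighbors, we can choose $y\in N(x)$ with neither property. Put $H=H(x,y)$, so that $aH=H(ax,ay)$. Then $ax\notin H$ because $y\notin[x,ax]$, and $x\notin aH$ because $ay\notin[ax,x]$.

Suppose that $aH\cap H\neq\emptyset$. A path from $H$ to its complement uses the edge $\{x,y\}$ and so passes through $x$. Since $aH$ is connected and avoids $x$, it follows that $aH\subset H$. Then $ay\in H$ while its neighbor $ax$ is not in $H$. So $\{ax,ay\}$ is the edge leaving $H$, with $ax=x$, a contradiction.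
\end{proof}

The third neighbor is essential. On the tree in which each vertex has two neighbors, a translation maps every half-tree to one that meets it.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $N\neq1$ be a normal subgroup of $G$ and let $1\ne a\in N$. Take $H=H(x,y)$ as in Lemma~\ref{lem:displace} and let $H^c=H(y,x)$ be its complement. Then $aH\subset H^c$, and the inclusion is proper because $x\in H^c\setminus aH$. By Lemma~\ref{lem:regular} there is $\iota\in\Gamma$ with $\iota x=y$ and $\iota y=x$; thus $\iota H=H^c$ and $\iota H^c=H$. Let $b=\iota a\iota^{-1}\in N$. Then $bH^c=\iota aH\subset\iota H^c=H$, and therefore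
\[
baH\subsetneq bH^c\subset H .
\]
So $ba\in N$ has infinite order. The subgroup it generates is infinite, and $N$ is not locally finite.

The group $G$ acts faithfully on $V$, with locally finite vertex stabilizers by Lemma~\ref{lem:stabilizer}. Let $\{x,y\}$ be an edge, $h_1=s_{x,y}$ and $h_2=s_{y,x}$. By \eqref{eq:swap}, $\operatorname{supp}h_1\subset H(y,x)$ and $\operatorname{supp}h_2\subset H(x,y)$, and these sets are disjoint. By Corollary~\ref{cor:supports}, $KG$ is not strongly prime; the ideal generated by $(1-s_{x,y})(1-s_{y,x})$ is a witness.
\end{proof}

\section{A simple subgroup of finite index}\label{sec:simple}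

The plan is as follows. We first show that $G$ is generated by $\Gamma$ and the swaps. We then find the evident obstruction to simplicity, a parity homomorphism, and let $S$ be its kernel. A commutator argument shows that every nontrivial normal subgroup of $S$ contains a fixed subgroup $J$, generated by commutators of elements supported in a common half-tree. Finally we compute with swaps modulo $J$ and find that $J=S$.

\subsection*{Rules for swaps and finite generation}

\begin{lemma}\label{lem:rules}
Let $w\in V$ and $u\in N(w)$.
\begin{enumerate}
\item[(a)] The swap $s_{w,u}$ is the only $s\in G$ that fixes $H(w,u)\cup\{w\}$ pointwise and has $D(s)=\{w\}$.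
\item[(b)] If $t\in G$ and $D(t)\cap\operatorname{supp}s_{w,u}=\emptyset$, then $ts_{w,u}t^{-1}=s_{tw,tu}$.
\item[(c)] If $a\ne b$ are neighbors of $w$, then $s_{w,a}s_{w,b}\in\{r_w,r_w^{-1}\}$.
\item[(d)] If $g\in G$ and $w\in D(g)$, then $D(gs_{w,u})=s_{w,u}\bigl(D(g)\setminus\{w\}\bigr)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $s,s'$ both have these properties. By \eqref{eq:cocycle}, $D(s^{-1}s')=D(s')\,\triangle\,s'^{-1}sD(s)=\{w\}\,\triangle\,\{w\}=\emptyset$. Also $s^{-1}s'$ fixes $w$ and $u$, so $s^{-1}s'=1$ by Lemma~\ref{lem:regular}.

(b) Let $s=s_{w,u}=s^{-1}$. Two applications of \eqref{eq:cocycle} give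
\[
D(tst^{-1})=D(st^{-1})\,\triangle\,tsD(t)=tD(t)\,\triangle\,tD(s)\,\triangle\,tsD(t).
\]
By hypothesis $s$ fixes $D(t)$ pointwise, so the first and third terms cancel and $D(tst^{-1})=\{tw\}$. Moreover $tst^{-1}$ fixes $t\bigl(H(w,u)\cup\{w\}\bigr)=H(tw,tu)\cup\{tw\}$ pointwise. Apply (a).

(c) By \eqref{eq:cocycle}, $D(s_{w,a}s_{w,b})=\{w\}\,\triangle\,\{w\}=\emptyset$, so the product lies in $\Gamma$. It fixes $w$. Since $s_{w,b}$ fixes $b$ and $s_{w,a}$ sends $b$ to the third neighbor of $w$, which is $o_wb$ or $o_w^{-1}b$, the product agrees on $w$ and $b$ with $r_w$ or $r_w^{-1}$. Apply Lemma~\ref{lem:regular}.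

(d) Let $s=s_{w,u}$. By \eqref{eq:cocycle}, $D(gs)=\{w\}\,\triangle\,sD(g)$, and $w=sw\in sD(g)$.
\end{proof}

The hypothesis in (b) matters: in general $tst^{-1}$ acquires further defects on $tD(t)\,\triangle\,tsD(t)$.

\begin{proposition}\label{prop:fg}
Let $w,u$ be adjacent vertices and let $\iota\in\Gamma$ interchange them. Then $\Gamma=\langle r_w,\iota\rangle$ and $G=\langle r_w,\iota,s_{w,u}\rangle$.
\end{proposition}

\begin{proof}
Let $\Delta=\langle r_w,\iota\rangle\le\Gamma$. If $x=\delta w$ with $\delta\in\Delta$, the neighbors of $x$ are the vertices $\delta r_w^ku=\delta r_w^k\iota w$ for $k=0,1,2$. So the orbit $\Delta w$ is closed under taking neighbors and equals $V$, as $T$ is connected. Moreover every directed edge has the form $(\delta w,\delta r_w^ku)=(\delta r_w^kw,\delta r_w^ku)$, so $\Delta$ is transitive on directed edges. Given $\gamma\in\Gamma$, choose $\delta\in\Delta$ that agrees with $\gamma$ on $w$ and $u$; then $\gamma=\delta$ by Lemma~\ref{lem:regular}.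

If $g\in G$ and $D(g)\ne\emptyset$, then by Lemma~\ref{lem:rules}(d) there is a swap $s$ with $|D(gs)|=|D(g)|-1$, and $g=(gs)s$. By induction on $|D(g)|$, the group $G$ is generated by $\Gamma$ and the swaps. By Lemma~\ref{lem:rules}(b) with $t\in\Gamma$ and by Lemma~\ref{lem:regular}, every swap is conjugate to $s_{w,u}$ under $\Gamma$.
\end{proof}

\subsection*{Parity and the subgroup $S$}
A tree is bipartite: $V=V_0\sqcup V_1$, where two vertices lie in the same part, or have the same \emph{type}, if and only if their distance is even. An automorphism either preserves both types or exchanges them, and which case occurs can be read off from a single vertex. Let $G^+\le G$ be the subgroup of type-preserving elements. It has index $2$, since $\iota\notin G^+$, and it contains every element of $G$ that fixes a vertex. For $g\in G^+$ let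
\[
p(g)=\bigl(|D(g)\cap V_0|,\ |D(g)\cap V_1|\bigr)\bmod 2\ \in(\mathbb Z/2)^2 .
\]
If $g,h\in G^+$, then $h$ preserves $V_j$, so $|h^{-1}D(g)\cap V_j|=|D(g)\cap V_j|$; and $|A\triangle B|\equiv|A|+|B| \pmod 2$ for finite sets. By \eqref{eq:cocycle}, $p$ is a homomorphism. A swap at a vertex of type $0$ has $p=(1,0)$, and a swap at a vertex of type $1$ has $p=(0,1)$. Put
\[
S=\ker p,\qquad \Gamma^+=\Gamma\cap G^+\le S .
\]
The index of $S$ in $G$ is at most $2\cdot4=8$.

For a half-tree $H$ let $R(H)=\{g\in G:\operatorname{supp}g\subset H\}$. This is a subgroup of $G^+$, because its elements fix vertices. Put $R_0(H)=R(H)\cap S$, and let $J$ be the subgroup generated by the commutator subgroups $[R(H),R(H)]$ for all half-trees $H$. Since $gR(H)g^{-1}=R(gH)$, the subgroup $J$ is normal in $G$. Since $(\mathbb Z/2)^2$ is abelian, $p$ kills commutators of elements of $G^+$, and $J\le S$.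

\subsection*{Normal subgroups of $S$ contain $J$}

\begin{lemma}\label{lem:JinN}
Every nontrivial normal subgroup $N$ of $S$ contains $J$.
\end{lemma}

The starting point is that an element $a\in N$ which moves $H$ off itself produces, by a double commutator, all commutators of elements supported in $H$. Two difficulties arise because $N$ is normal in $S$ only. We may take commutators only with elements of $S$, which yields $[R_0(H),R_0(H)]$ rather than $[R(H),R(H)]$; and we may transport half-trees only by elements of $S$. Steps 2 and 3 deal with these points.

\begin{proof}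
\emph{Step 1: $[R_0(H),R_0(H)]\le N$ for some half-tree $H$.} Let $1\neq a\in N$, and let $H$ be a half-tree with $aH\cap H=\emptyset$ (Lemma~\ref{lem:displace}). Let $f,g\in R_0(H)$. The element $k=afa^{-1}$ lies in $R(aH)$, so it commutes with $f$ and $g$. Since $f\in S$, we have $kf^{-1}=a(fa^{-1}f^{-1})\in N$. Since $g\in S$, we have $[kf^{-1},g]\in N$, and
\[
[kf^{-1},g]=kf^{-1}gfk^{-1}g^{-1}=f^{-1}gfg^{-1}=[f^{-1},g].
\]
As $f^{-1}$ and $g$ are arbitrary elements of $R_0(H)$, the claim follows.

\emph{Step 2: every half-tree $H_1$ lies in a half-tree $H_2$ with $[R(H_1),R(H_1)]\le[R_0(H_2),R_0(H_2)]$.} The idea is to correct the parity of an element of $R(H_1)$ by swaps supported away from $H_1$; these cancel in commutators. Let $H_1=H(x_1,y_1)$, $N(x_1)=\{y_1,y_1',x_2\}$ and $H_2=H(x_2,x_1)$. By \eqref{eq:split}, $H_2$ contains the disjoint half-trees $H_1$ and $H(x_1,y_1')$. Let $e,e'$ be the neighbors of $y_1'$ other than $x_1$, and let $e''\neq y_1'$ be a neighbor of $e'$. Put $q=s_{e,y_1'}$ and $q'=s_{e'',e'}$. By \eqref{eq:swap} and \eqref{eq:split},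
\[
\operatorname{supp}q\subset H(y_1',e),\qquad \operatorname{supp}q'\subset H(e',e'')\subset H(y_1',e'),
\]
and $H(y_1',e)$, $H(y_1',e')$ are disjoint subsets of $H(x_1,y_1')$. So $Q=\langle q,q'\rangle$ is an abelian subgroup of $R(H_2)$ that commutes elementwise with $R(H_1)$. The vertices $e$ and $e''$ are at distance $3$ and have different types, so $p(Q)=(\mathbb Z/2)^2$. Given $f,g\in R(H_1)$, choose $c,d\in Q$ with $p(c)=p(f)$ and $p(d)=p(g)$. Then $p(fc)=2p(f)=0$ and $p(gd)=2p(g)=0$, so $fc,gd\in R_0(H_2)$. Since $c$ and $d$ commute with each other and with $f$ and $g$, we get $[fc,gd]=[f,g]$.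

\emph{Step 3: transport.} Let $H=H(x,y)$ be as in Step 1, let $H_1$ be any half-tree, and let $H_2=H(x_2,x_1)$ be as in Step 2. Let $z\ne x$ be a neighbor of $y$. Both $H(x,y)$ and $H(y,z)$ are contained in $H$, and $y,z$ have different types. Let $H(x',y')$ be the one of the two for which $y'$ has the type of $x_1$. By Lemma~\ref{lem:regular} there is $\gamma\in\Gamma$ with $\gamma x_2=x'$ and $\gamma x_1=y'$. It preserves the type of $x_1$, so $\gamma\in\Gamma^+\le S$, and $\gamma H_2\subset H$. Then $\gamma R_0(H_2)\gamma^{-1}=R_0(\gamma H_2)\le R_0(H)$. By Steps 2 and 1,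
\[
[R(H_1),R(H_1)]\le[R_0(H_2),R_0(H_2)]\le\gamma^{-1}[R_0(H),R_0(H)]\gamma\le\gamma^{-1}N\gamma=N .
\]
As $H_1$ is arbitrary, $J\le N$.
\end{proof}

\subsection*{Swaps modulo $J$}
It remains to show that parity is the only obstruction to membership in $J$. The heart of the matter is that rotations lie in $J$, although a rotation fixes a single vertex and is supported in no half-tree. Two swaps at the same vertex $w$ have a product of order $3$. Modulo $J$, each of them can be slid away from $w$ in its own direction, and there the two commute; a product of commuting involutions cannot have order $3$.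

\begin{lemma}\label{lem:JisS}
$J=S$.
\end{lemma}

\begin{proof}
We know that $J\le S$. Write $g\equiv g'$ if $gJ=g'J$.

\emph{(i) If $w\ne w'$ are neighbors of $u$, then $s_{w,u}\equiv s_{w',u}$.} Let $e$ be the third neighbor of $u$ and let $t=s_{u,e}$. Then $t$ fixes $u$, interchanges $w$ and $w'$, and has $D(t)=\{u\}$, while $s_{w,u}$ fixes $u$. By Lemma~\ref{lem:rules}(b), $ts_{w,u}t^{-1}=s_{w',u}$. By \eqref{eq:swap} and \eqref{eq:split}, $\operatorname{supp}t\subset H(e,u)$ and $\operatorname{supp}s_{w,u}\subset H(u,w)\subset H(e,u)$. So both elements lie in $R(H(e,u))$, and $s_{w',u}s_{w,u}^{-1}=[t,s_{w,u}]\in J$.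

\emph{(ii) If $u_1\neq u_2$ are neighbors of $w$, then $s_{w,u_1}\equiv s_{w,u_2}$; and $r_w\in J$.} For $i=1,2$ choose a neighbor $w_i\neq w$ of $u_i$, so that $w_1,u_1,w,u_2,w_2$ is a geodesic. By (i), applied at $u_i$, we have $s_{w,u_i}\equiv s_{w_i,u_i}$. The support of $s_{w_i,u_i}$ lies in $H(u_i,w_i)\subset H(w,u_i)$, and $H(w,u_1)\cap H(w,u_2)=\emptyset$. So $s_{w_1,u_1}$ and $s_{w_2,u_2}$ commute. Hence the images $\sigma_1,\sigma_2$ of $s_{w,u_1},s_{w,u_2}$ in $G/J$ commute, and $(\sigma_1\sigma_2)^2=\sigma_1^2\sigma_2^2=1$. By Lemma~\ref{lem:rules}(c), $\sigma_1\sigma_2$ is the image of $r_w$ or $r_w^{-1}$, so $(\sigma_1\sigma_2)^3=1$. Therefore $\sigma_1\sigma_2=1$, which gives $r_w\in J$ and $\sigma_1=\sigma_2^{-1}=\sigma_2$.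

\emph{(iii) If $w,w'$ have the same type, then $s_{w,u}s_{w',u'}\in J$ for all $u\in N(w)$, $u'\in N(w')$.} By (ii), the class of $s_{w,u}$ modulo $J$ depends only on $w$. By (i), it is the same for two vertices at distance $2$. Taking every second vertex of $[w,w']$ joins $w$ to $w'$ by steps of length $2$, so $s_{w,u}\equiv s_{w',u'}$, and $s_{w,u}s_{w',u'}\equiv s_{w,u}^2=1$.

\emph{(iv) $\Gamma^+\le J$.} Let $P$ be the group generated by all rotations; $P\le J$ by (ii), and $P\le\Gamma^+$ since rotations fix vertices. The three edges at a vertex $w$ are permuted transitively by $r_w$, and $T$ is connected, so $P$ is transitive on the (undirected) edges. Given $\gamma\in\Gamma^+$ and an edge, choose $\pi\in P$ such that $\pi\gamma$ maps the edge to itself. The two ends have different types, so $\pi\gamma\in\Gamma^+$ fixes both, and $\pi\gamma=1$ by Lemma~\ref{lem:regular}. Thus $\gamma=\pi^{-1}\in J$.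

\emph{(v) $S\le J$.} Let $g\in S$; we use induction on $|D(g)|$. If $D(g)=\emptyset$, then $g\in\Gamma^+\le J$. Otherwise $D(g)\cap V_j\neq\emptyset$ for some $j$, and this set has even size, so it contains two distinct vertices $w,w'$. Let $s$ be a swap at $w$ and $w''=sw'$, a vertex of type $j$. By Lemma~\ref{lem:rules}(d), $D(gs)=s(D(g)\setminus\{w\})$, which contains $w''$. Let $s''$ be a swap at $w''$ and $g_2=gss''$. By Lemma~\ref{lem:rules}(d) again, $|D(g_2)|=|D(g)|-2$. By (iii), $ss''\in J\le S$, so $g_2\in S$. By induction $g_2\in J$, and hence $g=g_2(ss'')^{-1}\in J$.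
\end{proof}

\subsection*{The group ring of $S$}

\begin{proof}[Proof of Theorem~\ref{thm:simple}]
The group $G$ is finitely generated by Proposition~\ref{prop:fg}, and it is infinite because $\Gamma$ is transitive on $V$. A subgroup of finite index in a finitely generated group is finitely generated. So $S$, of index at most $8$, is finitely generated and infinite. By Lemmas~\ref{lem:JinN} and~\ref{lem:JisS}, every nontrivial normal subgroup of $S$ contains $J=S$, so $S$ is simple.

The group $S$ acts faithfully on $V$, and its stabilizers $S\cap G_v$ are locally finite by Lemma~\ref{lem:stabilizer}. Single swaps do not lie in $S$, so we use pairs of them. Let $\{x,y\}$ be an edge with $N(x)=\{y,w,w'\}$ and $N(y)=\{x,z,z'\}$, as in Figure~\ref{fig:swaps}, and put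
\[
h_1=s_{w,x}s_{w',x},\qquad h_2=s_{z,y}s_{z',y}.
\]
By \eqref{eq:swap}, the supports of $s_{w,x}$ and $s_{w',x}$ lie in $H(x,w)$ and $H(x,w')$. In particular $s_{w',x}$ fixes $w$, so $D(h_1)=\{w'\}\,\triangle\,\{w\}=\{w,w'\}$ by \eqref{eq:cocycle}. Thus $h_1\neq1$; it fixes $x$, so $h_1\in G^+$; and $w,w'$ have the same type, so $p(h_1)=0$. Also $\operatorname{supp}h_1\subset H(x,w)\cup H(x,w')\subset H(y,x)$. Exchanging the roles of $x,w,w'$ and $y,z,z'$ gives $h_2\in S\setminus\{1\}$ and $\operatorname{supp}h_2\subset H(x,y)$. The supports are disjoint, and Corollary~\ref{cor:supports} shows that $KS$ is not strongly prime for any nonzero ring $K$.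
\end{proof}

\begin{thebibliography}{9}

\bibitem{mqr}
\emph{Maximal Quotient Rings},
\texttt{https://ir.canterbury.ac.nz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10092/\allowbreak 8889/\allowbreak hannah\_thesis.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}

\end{thebibliography}
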